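# Infinite groups with the cohomology of a saturated fusion system

## 1. A first guess, and what it predicts on small groups

A fusion system records which subgroups and elements of a finite $p$-group $S$ are to be regarded as conjugate. Every fusion system is realized by some infinite group containing $S$. For finite groups, fusion determines mod $p$ cohomology. So the guess is: *yes, fusion systems have infinite groups with the right mod $p$ cohomology, and the most economical group realizing the fusion, the HNN group, already has it.* We make this precise and test it. One part of the guess survives.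

**Definition (fusion system).** Let $p$ be a prime and $S$ a finite $p$-group. A fusion system $\mathcal F$ on $S$ is a category whose objects are the subgroups of $S$, and where $\mathrm{Hom}_{\mathcal F}(P,Q)$ is a set of injective homomorphisms $P\to Q$ such that

- (a) $\mathrm{Hom}_S(P,Q)\subseteq\mathrm{Hom}_{\mathcal F}(P,Q)$, where $\mathrm{Hom}_S(P,Q)$ consists of the conjugations $c_g:u\mapsto gug^{-1}$ with $g\in S$, $gPg^{-1}\le Q$;
- (b) every $\varphi\in\mathrm{Hom}_{\mathcal F}(P,Q)$ is an $\mathcal F$-isomorphism $P\to\varphi(P)$ followed by an inclusion, and the inverse of that isomorphism also lies in $\mathcal F$.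

Inclusions lie in $\mathcal F$ (take $g=1$), so $\mathcal F$ is closed under restriction. An intersection of fusion systems on $S$ is a fusion system, so any family of morphisms contained in some fusion system lies in a smallest one. If $\pi\ge S$ is any group, $\mathcal F_S(\pi)$ denotes the fusion system on $S$ with morphisms $P\to Q$ the maps $c_g$, $g\in\pi$, $gPg^{-1}\le Q$.

**Definition (saturation).** A subgroup $P\le S$ is fully normalized (fully centralized) if $|N_S(P)|\ge|N_S(P')|$ (respectively $|C_S(P)|\ge|C_S(P')|$) for all $P'$ that are $\mathcal F$-isomorphic to $P$. The system $\mathcal F$ is saturated if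

- (I) every fully normalized $P$ is fully centralized, and $\mathrm{Aut}_S(P)$ is a Sylow $p$-subgroup of $\mathrm{Aut}_{\mathcal F}(P)$;
- (II) if $\varphi\in\mathrm{Hom}_{\mathcal F}(P,S)$ and $\varphi(P)$ is fully centralized, then $\varphi$ extends to a morphism of $\mathcal F$ defined on $N_\varphi=\{g\in N_S(P):\varphi c_g\varphi^{-1}\in\mathrm{Aut}_S(\varphi(P))\}$.

**Definition (model).** An infinite group model of $\mathcal F$, or just a model, is an infinite group $\pi$ containing $S$, with $\mathcal F_S(\pi)=\mathcal F$, such that every finite $p$-subgroup of $\pi$ is conjugate in $\pi$ to a subgroup of $S$.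

**Definition (cohomology of $\mathcal F$).** An element $a\in H^*(S;\mathbb F_p)$ is $\mathcal F$-stable if $\phi^*(\mathrm{res}^S_Q a)=\mathrm{res}^S_P a$ for every isomorphism $\phi:P\to Q$ in $\mathcal F$. The stable elements form the ring $H^*(\mathcal F)=\lim_{P\in\mathcal F}H^*(P;\mathbb F_p)$.

For any group $\pi$ realizing $\mathcal F$, the image of $\mathrm{res}:H^*(\pi;\mathbb F_p)\to H^*(S;\mathbb F_p)$ lies in $H^*(\mathcal F)$, because conjugation by an element of $\pi$ acts trivially on $H^*(\pi;\mathbb F_p)$. If $\pi$ is a finite group with Sylow $p$-subgroup $S$, then $\mathrm{res}:H^*(\pi;\mathbb F_p)\to H^*(\mathcal F_S(\pi))$ is an isomorphism (Cartan–Eilenberg). Call a model *good* if $\mathrm{res}:H^*(\pi;\mathbb F_p)\to H^*(\mathcal F)$ is an isomorphism. The question, whose stated source is the thesis "Cohomology Of Infinite Groups Realizing Fusion Systems", is whether every saturated fusion system, for every $p$ and $S$, has a good model. Systems that come from no finite group are included.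

**The HNN group.** Choose a finite family $\Phi=\{\varphi_i\in\mathrm{Hom}_{\mathcal F}(P_i,S)\}_{i\in I}$ such that $\mathcal F$ is the smallest fusion system on $S$ containing $\Phi$ (all morphisms into $S$ will do), and put
$$G=\langle S,\ t_i\ (i\in I)\mid t_iut_i^{-1}=\varphi_i(u),\ u\in P_i\rangle.\tag{1}$$
This is the Leary–Stancu group. Section 4 shows that its fusion is $\mathcal F$. Is it good?

**Test 1: the identity.** Let $\mathcal F=\mathcal F_S(S)$ and $\Phi=\{\mathrm{id}_S\}$. Then $G=S\times\mathbb Z$ and $H^*(G;\mathbb F_p)=H^*(S;\mathbb F_p)\otimes H^*(S^1;\mathbb F_p)$. This is too big.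

**Test 2: $\mathbb Z/3$ with inversion.** Let $S=\mathbb Z/3\le\Sigma_3$, $\mathcal F=\mathcal F_S(\Sigma_3)$, $\Phi=\{u\mapsto u^{-1}\}$. Then $G=\mathbb Z/3\rtimes\mathbb Z$, and there are exact sequences
$$0\to H^1(\mathbb Z;H^{n-1}(S;\mathbb F_3))\to H^n(G;\mathbb F_3)\to H^n(S;\mathbb F_3)^{\mathbb Z}\to0 .$$
Here $H^*(S;\mathbb F_3)=\Lambda[x]\otimes\mathbb F_3[y]$ with $|x|=1$, $|y|=2$, and inversion acts by $-1$ on $x$ and on $y$. So $y^k$ is fixed exactly for even $k$, and $xy^k$ exactly for odd $k$. Hence $H^n(\mathcal F)$ is $\mathbb F_3$ for $n\equiv0,3$ mod $4$ and $0$ otherwise: dimensions $1,0,0,1,1,0,0,1,1,\dots$. The left term is the coinvariants of $H^{n-1}(S;\mathbb F_3)$, nonzero for $n-1\equiv 0,3$ mod $4$. So $H^n(G;\mathbb F_3)$ has dimensions $1,1,0,1,2,1,0,1,2,\dots$. Restriction hits everything in $H^*(\mathcal F)$ but has a large kernel.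

**Test 3: the general HNN group.** For any scalars $c_i\in\mathbb F_p$ there is a homomorphism $G\to\mathbb F_p$ with $S\mapsto0$, $t_i\mapsto c_i$, since it respects the relations in (1). So the kernel of $H^1(G;\mathbb F_p)\to H^1(S;\mathbb F_p)$ has dimension $|I|$. As soon as there is one stable letter, restriction is not injective; with none, $G=S$ is finite. The HNN group is *never* a good model.

**Test 4: systems from finite groups.** Let $\mathcal F=\mathcal F_S(H)$ with $H$ finite and $S$ Sylow in $H$. Take $\pi=H\times\mathbb Z[1/p]$. Finite subgroups project trivially to the torsion-free group $\mathbb Z[1/p]$, so finite $p$-subgroups lie in $H\times1$ and are conjugate into $S$; conjugation by $(h,a)$ on subgroups of $S$ is $c_h$. So $\pi$ is a model. The group $\mathbb Z[1/p]$ is a union of copies of $\mathbb Z$, so $H_1(\mathbb Z[1/p];\mathbb Z)=\mathbb Z[1/p]$ and $H_n=0$ for $n\ge2$. As $p$ acts invertibly, $\tilde H_*(\mathbb Z[1/p];\mathbb F_p)=0$. By Künneth, $H\to\pi$ is a mod $p$ homology isomorphism, and $\pi$ is good by Cartan–Eilenberg. So "yes" is right here, with a different group. The real question is about systems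 without such an $H$.

**Test 5: a non-saturated system.** Let $S=\mathbb Z/p^2$, $\alpha(u)=(1+p)u$, an automorphism of order $p$, and $\mathcal F=\mathcal F_S(S\rtimes\langle\alpha\rangle)$. Since $S$ is abelian, $\mathrm{Aut}_S(S)=1$, while $\mathrm{Aut}_{\mathcal F}(S)=\langle\alpha\rangle$ has order $p$. As $S$ is fully normalized, (I) fails and $\mathcal F$ is not saturated. All morphisms of $\mathcal F$ are restrictions of powers of $\alpha$. The reduction $x:S\to\mathbb Z/p$, viewed in $H^1(S;\mathbb F_p)$, satisfies $x\circ\alpha=x$, so it is stable: $x\in H^1(\mathcal F)$. (On proper subgroups $\alpha$ is the identity, since $(1+p)pu=pu$.)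

Suppose $\pi$ were a good model. Choose $\hat x\in H^1(\pi;\mathbb F_p)$ restricting to $x$. Let $\beta$ be the Bockstein of $0\to\mathbb Z/p\to\mathbb Z/p^2\to\mathbb Z/p\to0$. Then $\mathrm{res}(\beta\hat x)=\beta x=0$, because $x$ lifts to $\mathrm{id}:S\to\mathbb Z/p^2$. Restriction is injective, so $\beta\hat x=0$, and $\hat x$ lifts to a homomorphism $\lambda:\pi\to\mathbb Z/p^2$. Now $\lambda|_S$ reduces mod $p$ to the surjection $x$, so $\lambda|_S:\mathbb Z/p^2\to\mathbb Z/p^2$ is onto, hence an isomorphism. If $g\in\pi$ and $gSg^{-1}=S$, then $\lambda(gug^{-1})=\lambda(u)$ gives $gug^{-1}=u$ for all $u\in S$. So $\mathrm{Aut}_{\mathcal F_S(\pi)}(S)=1\ne\langle\alpha\rangle$, a contradiction. This system has no good model at all.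

So the HNN half of the guess is wrong, and "yes" is wrong for arbitrary fusion systems. For saturated ones it is right.

## 2. Theorems A, B and C, and the results quoted

**Definition (acyclic map).** A map $h:W\to X$ is acyclic if $H_*(W;h^*M)\to H_*(X;M)$ is an isomorphism for every local coefficient system $M$ on $X$.

*Example.* A group $A$ is called acyclic if $\tilde H_*(A;\mathbb Z)=0$; then $BA\to\mathrm{pt}$ is acyclic, since local systems on a point are constant. More generally the projection $X\times BA\to X$ is acyclic: in the Serre spectral sequence the coefficients come from the base, so they are constant on the fibre $BA$, and only the row $q=0$, which is $H_*(X;M)$, survives.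

**Definition ($\mathcal F$-centric subgroup, centric linking system).** A subgroup $P\le S$ is $\mathcal F$-centric if $C_S(P')\le P'$ for every $P'$ that is $\mathcal F$-isomorphic to $P$; $\mathcal F^c\subseteq\mathcal F$ is the full subcategory on these. A centric linking system is a category $\mathcal L$ with objects the $\mathcal F$-centric subgroups, a functor $\rho:\mathcal L\to\mathcal F^c$, and monomorphisms $\delta_P:P\to\mathrm{Aut}_{\mathcal L}(P)$, such that

- $\rho$ is the identity on objects and surjective on morphisms; $Z(P)$ acts freely on $\mathrm{Mor}_{\mathcal L}(P,Q)$ by composition through $\delta_P$, with quotient $\mathrm{Hom}_{\mathcal F}(P,Q)$ via $\rho$;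
- $\rho(\delta_P(g))=c_g$ for $g\in P$;
- for $\psi\in\mathrm{Mor}_{\mathcal L}(P,Q)$ and $g\in P$,
$$\psi\circ\delta_P(g)=\delta_Q(\rho(\psi)(g))\circ\psi.\tag{2}$$

For a group $H$ let $\mathcal B(H)$ be its one-object category, $N$ the nerve, $BH=|N\mathcal B(H)|$, and $B\varphi$ the map induced by a homomorphism $\varphi$. Write $|\mathcal L|=|N\mathcal L|$. The standard map $\theta:BS\to|\mathcal L|$ is induced by the functor $\delta_S:\mathcal B(S)\to\mathcal L$.

*Example.* Let $S=\mathbb Z/3$ and $\mathcal F=\mathcal F_S(\Sigma_3)$. Only $S$ is centric. Take $\mathrm{Aut}_{\mathcal L}(S)=\Sigma_3$, $\delta_S$ the inclusion, $\rho(\psi)=c_\psi$. Then $Z(S)=S$ acts freely with quotient $\Sigma_3/S\cong\mathrm{Aut}_{\mathcal F}(S)$, and (2) says $\psi g=(\psi g\psi^{-1})\psi$. So $|\mathcal L|=B\Sigma_3$ and $\theta$ is $BS\to B\Sigma_3$.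

**Theorem A.** Let $\mathcal F$ be a saturated fusion system on a finite $p$-group $S$, with centric linking system $\mathcal L$. There is a countable infinite model $\pi$ of $\mathcal F$ and an acyclic map $B\pi\to|\mathcal L|$ whose restriction to $BS$ is homotopic to $\theta:BS\to|\mathcal L|$. Consequently restriction to $S$ is an isomorphism $H^*(\pi;\mathbb F_p)\cong H^*(\mathcal F)$, and $B\pi^\wedge_p\simeq|\mathcal L|^\wedge_p$.

So the answer to the question is yes, for every $p$, $S$ and saturated $\mathcal F$.

**Theorem B (no saturation assumed).** For any fusion system $\mathcal F$ on $S$ the following are equivalent: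

1. $\mathcal F$ has a model $\pi$ such that restriction $H^*(\pi;\mathbb F_p)\to H^*(\mathcal F)$ is an isomorphism.
2. There are a connected CW complex $X$ and a map $f:BS\to X$ such that $f\circ B\varphi\simeq f|_{BP}$ (freely) for all $P\le S$, $\varphi\in\mathrm{Hom}_{\mathcal F}(P,S)$, and $f^*:H^*(X;\mathbb F_p)\to H^*(S;\mathbb F_p)$ is injective with image $H^*(\mathcal F)$.

**Theorem C.** (a) Saturation cannot be dropped in Theorem A: for every prime $p$ there is a non-saturated fusion system on $\mathbb Z/p^2$ with no model as in B(1). (b) Saturation is not necessary: there is a non-saturated fusion system on $(\mathbb Z/2)^2$ which has a model as in B(1).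

The following results are quoted.

- Bass–Serre theory: normal forms and Britton's lemma for amalgams and HNN extensions. A finite group acting on a tree without inversions fixes a vertex; hence finite subgroups of an amalgam or (multiple) HNN extension are conjugate into a vertex group, and amalgams and HNN extensions of torsion-free groups are torsion-free.
- From Broto–Levi–Oliver, *The homotopy theory of fusion systems*, J. AMS 16 (2003), cited as [BLO2]: the definition of centric linking system (Def. 1.7); Alperin's fusion theorem (Thm A.10), which says that for saturated $\mathcal F$ every isomorphism of $\mathcal F$ is a composite of restrictions of automorphisms of $\mathcal F$-centric subgroups; and Thm B / Thm 5.8, which says that $\theta^*:H^*(|\mathcal L|;\mathbb F_p)\to H^*(S;\mathbb F_p)$ is injective with image $H^*(\mathcal F)$.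
- Every saturated $\mathcal F$ has a centric linking system: Chermak, *Fusion systems and localities*, Acta Math. 211 (2013); Oliver, *Existence and uniqueness of linking systems: Chermak's proof via obstruction theory*, Acta Math. 211 (2013).

Two comments on Thm 5.8. It does not matter whether stability is tested on centric subgroups only: if $\alpha^*\mathrm{res}_Pa=\mathrm{res}_Pa$ for $\alpha\in\mathrm{Aut}_{\mathcal F}(P)$, then restricting to $R\le P$ gives $(\alpha|_R)^*\mathrm{res}_{\alpha(R)}a=\mathrm{res}_Ra$, and by Alperin's theorem composites of such $\alpha|_R$ give all isomorphisms. Nor does it matter whether one uses $|\mathcal L|$ or $|\mathcal L|^\wedge_p$, since $|\mathcal L|$ is $p$-good by [BLO2, Prop. 1.12].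

## 3. Aspherical gluing and triangulated nerves

We need one criterion for a glued space to be aspherical, and a way to turn nerves into simplicial complexes.

**Fact 1 (Whitehead).** Let $X$ be a connected space built as a graph of connected aspherical spaces (of the homotopy type of CW complexes) with $\pi_1$-injective edge maps: vertex spaces and edge cylinders $E\times[0,1]$ glued at their ends. Then $X$ is aspherical, and $\pi_1X$ is the fundamental group of the corresponding graph of groups. In particular this applies to a CW complex $X_1\cup X_2$ with $X_1,X_2,X_1\cap X_2$ connected aspherical subcomplexes and $X_1\cap X_2\to X_i$ both $\pi_1$-injective.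

*Proof.* Van Kampen's theorem describes $\pi_1X$. By the normal form theorem, vertex and edge groups inject into it. So in the universal cover $\tilde X$ the components of the preimages of vertex and edge spaces are *their* universal covers, which are contractible. Cover $\tilde X$ by two open sets: the preimage of the vertex spaces thickened by the end thirds of the edge cylinders, and the preimage of the open edge cylinders. These sets and their intersection are, up to homotopy, disjoint unions of points, so Mayer–Vietoris gives $H_n(\tilde X)=0$ for $n\ge2$. As $\tilde X$ is simply connected and has the homotopy type of a CW complex, it is contractible by Hurewicz and Whitehead. For the last case, $X_1\cup X_2$ is homotopy equivalent to the double mapping cylinder of $X_1\leftarrow X_1\cap X_2\to X_2$, because the inclusions are cofibrations. $\square$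

For a simplicial set $Z$ let $\|Z\|$ be the fat realization: the $\Delta$-complex with one cell for each simplex of $Z$, degenerate or not, glued by face maps only. For example $\|\Delta^0\|$ has one cell in each dimension. We need it because in $|Z|$ nondegenerate simplices can have degenerate faces (as $(g,g^{-1})$ does in a nerve), so $|Z|$ need not be a $\Delta$-complex.

**Fact 2.** The natural map $\varepsilon_Z:\|Z\|\to|Z|$ is a homotopy equivalence.

*Proof.* Both functors preserve colimits and turn monomorphisms into inclusions of subcomplexes. The $n$-skeleton of $Z$ is obtained from the $(n-1)$-skeleton by gluing copies of $\Delta^n$ along $\partial\Delta^n$, and $\partial\Delta^n$ has dimension $n-1$. So by induction on $n$, the gluing lemma, and passage to the union, it suffices that $\|\Delta^n\|$ is contractible.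

The simplices of $\Delta^n$ are the weakly increasing sequences $(x_0,\dots,x_k)$ in $\{0,\dots,n\}$. On the augmented cellular chain complex of $\|\Delta^n\|$, the map $(x_0,\dots,x_k)\mapsto(0,x_0,\dots,x_k)$, $1\mapsto(0)$, is a contracting homotopy, so $\|\Delta^n\|$ has the homology of a point. Its fundamental groupoid is generated by edges $e_{ij}$, $i\le j$, with relations that $e_{ik}$ is the composite of $e_{ij}$ and $e_{jk}$ for $i\le j\le k$. The triple $(i,i,i)$ shows that $e_{ii}$ is trivial. The triple $(0,i,j)$ expresses $e_{ij}$ through $e_{0i}$ and $e_{0j}$. The edges $e_{0i}$, $i\ge1$, form a maximal tree, so the fundamental group is trivial. A simply connected CW complex with the homology of a point is contractible. $\square$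

**Fact 3.** The second barycentric subdivision of a $\Delta$-complex is a simplicial complex, and a $\Delta$-subcomplex becomes a subcomplex.

*Proof.* After one subdivision, the vertices of a simplex are barycenters of cells of distinct dimensions, hence distinct. So closed simplices are embedded, and we have a regular CW complex. The barycentric subdivision of a regular CW complex is the order complex of its face poset, a simplicial complex. Subcomplexes go to subcomplexes. $\square$

## 4. Fusion in the HNN group

**Lemma 4 (Leary–Stancu).** For $G$ as in (1): $S\le G$, every finite subgroup of $G$ is conjugate into $S$, and $\mathcal F_S(G)=\mathcal F$.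

*Proof.* $G$ is a multiple HNN extension with base $S$, so $S$ embeds and finite subgroups are conjugate into $S$. Since $\varphi_i=c_{t_i}|_{P_i}$, the fusion system $\mathcal F_S(G)$ contains $\Phi$, hence contains $\mathcal F$.

Conversely let $P\le S$, $g\in G$, $gPg^{-1}\le S$, and write $g=s_0t_{i_1}^{\epsilon_1}s_1\cdots t_{i_n}^{\epsilon_n}s_n$ in reduced form. We show $c_g|_P\in\mathrm{Hom}_{\mathcal F}(P,S)$ by induction on $n$. For $n=0$, $g\in S$. Let $n\ge1$ and $u\in P$. The word
$$s_0t_{i_1}^{\epsilon_1}\cdots t_{i_n}^{\epsilon_n}\,(s_nus_n^{-1})\,t_{i_n}^{-\epsilon_n}\cdots t_{i_1}^{-\epsilon_1}\,\bigl(s_0^{-1}(gug^{-1})^{-1}\bigr)$$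
represents $gug^{-1}(gug^{-1})^{-1}=1$, so by Britton's lemma it contains a pinch. The parts coming from $g$ and $g^{-1}$ are reduced, so the pinch is the middle one. Hence, for every $u\in P$, $s_nus_n^{-1}$ lies in $P_{i_n}$ if $\epsilon_n=1$ and in $\varphi_{i_n}(P_{i_n})$ if $\epsilon_n=-1$. So conjugation by $t_{i_n}^{\epsilon_n}s_n$ on $P$ is $c_{s_n}$ followed by a restriction of $\varphi_{i_n}^{\pm1}$: an $\mathcal F$-isomorphism onto some $P'\le S$. The element $s_0t_{i_1}^{\epsilon_1}\cdots t_{i_{n-1}}^{\epsilon_{n-1}}s_{n-1}$ is reduced with $n-1$ stable letters and conjugates $P'$ to $gPg^{-1}\le S$; by induction it acts on $P'$ by a morphism of $\mathcal F$. Compose. Finally, if $gPg^{-1}\le Q\le S$, axiom (b) lets us replace the codomain $S$ by $Q$. $\square$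

**A simplicial model of $BG$.** Maps out of $BG$ should amount to a map out of $BS$ together with one homotopy per generator $\varphi_i$. Let $J=\Lambda^2_0$ be the simplicial set with two nondegenerate edges $0\to1$ and $0\to2$; $|J|$ is an interval with endpoints $1,2$. Let $U=U(\Phi)$ be obtained from
$$N\mathcal B(S)\ \sqcup\ \bigsqcup_iN\mathcal B(P_i)\times J$$
by gluing $N\mathcal B(P_i)\times\{1\}$ to $N\mathcal B(S)$ by the inclusion, and $N\mathcal B(P_i)\times\{2\}$ by $\varphi_i$. As $|N\mathcal B(P_i)\times J|=BP_i\times|J|$, the space $|U|$ is a graph of aspherical spaces with vertex space $BS$, edge spaces $BP_i$, and $\pi_1$-injective base-point preserving edge maps. By Fact 1 it is aspherical. Let $\gamma_i$ be the loop $\{*\}\times|J|$ from end $1$ to end $2$. Sliding $u\in P_i$ along the cylinder gives, with classes of paths composed like morphisms (right to left), $\gamma_iu=\varphi_i(u)\gamma_i$. So $\pi_1|U|=G$ with $t_i=[\gamma_i]$, and $BS\subset|U|$ induces $S\le G$. Note that $U$ has countably many simplices.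

## 5. Torsion-free acyclic groups

We shall need to change homology without creating finite subgroups. The tool is a large supply of acyclic groups that have no torsion.

**Lemma 5 (Baumslag–Dyer–Heller).** Every torsion-free group $H$ embeds in a torsion-free group $A(H)$ with $\tilde H_*(A(H);\mathbb Z)=0$. If $H$ is countable, so is $A(H)$.

*Proof.* **Step 1: the construction.** Its purpose is to make one homology class equal to its double. Let
$$m(H)=\langle H\times H,\ s,\ d\mid s^{-1}(h,1)s=(1,h),\ d^{-1}(h,1)d=(h,h)\ (h\in H)\rangle .$$
The three subgroups $H\times 1$, $1\times H$ and the diagonal are copies of $H$, so this is a multiple HNN extension with base $H\times H$; it is torsion-free. Embed $j:H\to m(H)$, $j(h)=(h,1)$. Put $H_0=H$, $H_{k+1}=m(H_k)$, $A(H)=\bigcup_kH_k$. This is torsion-free, and countable if $H$ is.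

(For $H=\mathbb Z$: $m(\mathbb Z)=\langle a,b,s,d\mid ab=ba,\ s^{-1}as=b,\ d^{-1}ad=ab\rangle$. In the abelianization $a=b$ and $a=a+b$, so $a=b=0$, but $s,d$ survive. They die at the next stage, which is why we take the union.)

**Step 2: vanishing over fields.** We claim that for a field $\Bbbk$ and $n\ge1$, the map $H_k\to H_{k+n}$ is zero on $H_i(-;\Bbbk)$ for $1\le i\le n$ and all $k$. Use induction on $n$. Let $\iota:H_k\to H_{k+n-1}$ be the inclusion; it is zero in degrees $1,\dots,n-1$ (no condition if $n=1$), hence so is the composite to $H_{k+n}$. Let $x\in H_n(H_k;\Bbbk)$, and let $\Delta$ be the diagonal. By Künneth,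
$$\Delta_*x=x\otimes1+1\otimes x+\sum x'\otimes x'',\qquad 0<|x'|,|x''|<n,$$
so $\Delta_*\iota_*x=(\iota\times\iota)_*\Delta_*x=\iota_*x\otimes1+1\otimes\iota_*x$. The three homomorphisms $h\mapsto(h,1),\ (1,h),\ (h,h)$ from $H_{k+n-1}$ to $m(H_{k+n-1})=H_{k+n}$ are conjugate in the target, so all induce $j_*$ on homology. Apply the map induced by $H_{k+n-1}\times H_{k+n-1}\le H_{k+n}$ to the last equation: the left side becomes $j_*\iota_*x$ and the right side $j_*\iota_*x+j_*\iota_*x$. Hence $j_*\iota_*x=0$.

**Step 3: from fields to $\mathbb Z$.** Homology commutes with directed unions, so $\tilde H_*(A(H);\Bbbk)=0$ for $\Bbbk=\mathbb Q$ and every $\mathbb F_\ell$. The long exact sequence of $0\to\mathbb Z\xrightarrow{\ell}\mathbb Z\to\mathbb F_\ell\to0$ shows that $\ell$ acts bijectively on $H_n(A(H);\mathbb Z)$ for $n\ge1$ and every prime $\ell$. So this group is a $\mathbb Q$-vector space, and equals $H_n(A(H);\mathbb Z)\otimes\mathbb Q=H_n(A(H);\mathbb Q)=0$. $\square$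

## 6. Torsion-free groups with the homology of a complex

The next lemma replaces a simplicial complex by an aspherical complex with torsion-free group and the same homology, compatibly for all subcomplexes. It is a construction of Kan–Thurston type.

**Lemma 6.** Let $K$ be a simplicial complex. There are a CW complex $T(K)$ and a map $t:T(K)\to|K|$, and for each subcomplex $L\subseteq K$ a subcomplex $T(L)\subseteq T(K)$ with $t(T(L))\subseteq|L|$, such that:

1. every component of every $T(L)$ is aspherical with torsion-free fundamental group;
2. for $L\subseteq L'$, the inclusion $T(L)\to T(L')$ is $\pi_1$-injective on each component;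
3. each $t:T(L)\to|L|$ is an isomorphism on homology with local coefficients pulled back from $|L|$ (in particular a bijection on components).

On $0$-simplices $t$ is the identity $T(v)=\{v\}\to\{v\}$. If $K$ is countable, the fundamental groups are countable.

*Example.* For a solid triangle, $T$ is the mapping cylinder of a map from the circle $|\partial\Delta^2|$ to a $K(A(\mathbb Z),1)$: the disk is replaced by an acyclic space. For $K=\partial\Delta^3$, one takes the graph $|K^1|$, with free group of rank $3$, and glues four such cylinders along the four triangles. The result has the homology of $S^2$ but is aspherical.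

*Proof.* **Step 1: construction.** We build $T$ skeleton by skeleton, replacing each simplex of dimension at least $2$ by an acyclic space. For $\dim L\le1$ put $T(L)=|L|$, $t=\mathrm{id}$. Then (1)–(3) hold, components being graphs. Let $n\ge2$, and suppose $T(K^{n-1})$ is constructed and (1)–(3) hold for finite subcomplexes of dimension less than $n$. For an $n$-simplex $\sigma$, $T(\partial\sigma)=\bigcup_{\tau<\sigma}T(\tau)$ is connected by (3), and by (1) it is aspherical with torsion-free group $\Lambda_\sigma$. Let $T(\sigma)$ be the mapping cylinder of a cellular map $T(\partial\sigma)\to K(A(\Lambda_\sigma),1)$ inducing $\Lambda_\sigma\hookrightarrow A(\Lambda_\sigma)$. Extend $T(\partial\sigma)\to|\partial\sigma|$ to $T(\sigma)\to|\sigma|$, which is possible since $|\sigma|$ is contractible. Let $T(K^n)=T(K^{n-1})\cup\bigcup_\sigma T(\sigma)$, glued along the $T(\partial\sigma)$, and $T(L)=\bigcup_{\sigma\in L}T(\sigma)$. In the end $T(K)=\bigcup_nT(K^n)$.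

As a set, $T(K^n)$ is the disjoint union of the pieces $T(\sigma)\setminus T(\partial\sigma)$, and $T(L)$ is the union of those with $\sigma\in L$. Therefore $T(L)\cap T(L')=T(L\cap L')$. For $\dim\sigma\ge2$, $T(\sigma)\simeq K(A(\Lambda_\sigma),1)$ is acyclic; for $\dim\sigma\le1$ it is contractible. It remains to prove (1)–(3) in dimension $\le n$.

**Step 2: (1) and (2) for finite complexes.** We add one simplex at a time and use Fact 1. Induct on the number of simplices of $L'$. Let $\sigma$ be any maximal simplex of $L'$ and $L''=L'\setminus\{\sigma\}$, so $T(L')=T(L'')\cup T(\sigma)$ and $T(L'')\cap T(\sigma)=T(\partial\sigma)$.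

- If $\dim\sigma=0$, a point is added.
- If $\dim\sigma=1$, an edge is attached. Two components are joined and their groups are replaced by the free product, or one group is replaced by its free product with $\mathbb Z$. Asphericity is Fact 1 with trivial edge group.
- If $\dim\sigma\ge2$, then $T(\partial\sigma)\to T(L'')$ is $\pi_1$-injective by induction, and $T(\partial\sigma)\to T(\sigma)$ by construction. By Fact 1 the component of $T(L')$ containing $T(\sigma)$ is aspherical and its group is an amalgam of torsion-free groups, hence torsion-free. Other components are unchanged.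

In all cases $T(L'')\to T(L')$ is $\pi_1$-injective. Given $L\subsetneq L'$, choose $\sigma\in L'\setminus L$ of maximal dimension. A proper coface of $\sigma$ in $L'$ would lie outside $L$ and have larger dimension, so $\sigma$ is maximal in $L'$ and $L\subseteq L''$. By induction $T(L)\to T(L'')$ is $\pi_1$-injective, hence so is $T(L)\to T(L')$.

**Step 3: (3) for finite complexes.** We compare Mayer–Vietoris sequences in the same induction. Let $M$ be a local system on $|L'|$. The map $t$ sends the sequence of $T(L')=T(L'')\cup_{T(\partial\sigma)}T(\sigma)$, coefficients $t^*M$, to that of $|L'|=|L''|\cup_{|\partial\sigma|}|\sigma|$, coefficients $M$. It is an isomorphism on the terms of $L''$ and $\partial\sigma\subseteq L''$ by induction. On $|\sigma|$ the system $M$ is constant, and $T(\sigma)$ is acyclic or contractible, so by universal coefficients both $\sigma$-terms are $M$ in degree $0$ and the map is an isomorphism. The five lemma gives $L'$. In degree $0$ with coefficients $\mathbb Z$, basis elements go to basis elements, so we get the bijection on components. This closes the induction on $n$.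

**Step 4: infinite complexes.** Everything is a colimit over finite pieces. A compact subset of $T(L)$ lies in $T(L_f)$ for a finite $L_f\subseteq L$, and similarly for $|L|$. So homotopy and homology groups of $T(L)$ and $|L|$ are colimits over finite $L_f$, with $\pi_1$-injective transition maps for $T$; (1) and (3) pass to the limit. For (2), a loop in $T(L_f)$, $L_f\subseteq L$, that is null-homotopic in $T(L')$ is null-homotopic in $T(L'_f)$ for some finite $L'_f$ with $L_f\subseteq L'_f\subseteq L'$, hence already in $T(L_f)$ by Step 2.

**Step 5: countability.** Amalgams of countable groups are countable, and $A(\Lambda_\sigma)$ is countable if $\Lambda_\sigma$ is. So groups for finite complexes are countable by induction, and a countable $K$ has countably many finite subcomplexes. $\square$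

## 7. Two constructions that stop short, and the amalgam $(G\times A)*_\Lambda\Gamma$

For saturated $\mathcal F$, the space $|\mathcal L|$ has the right cohomology. The sensible attempt is to triangulate $|\mathcal L|$ by a simplicial complex $K$, apply Lemma 6, and take $\pi=\pi_1(T(K))$. Its cohomology is correct, but $\pi$ is torsion-free: if $S\ne1$ it does not contain $S$. On the other side, $G$ contains $S$ with the right fusion, but has the wrong cohomology. So one wants to combine them.

Suppose there is a map $BG\to|\mathcal L|$ extending $\theta$ (we build one in Section 9). Replacing the target by a mapping cylinder, we get simplicial complexes $K_0\subseteq K$ with $|K_0|\simeq BG$ and $|K|\simeq|\mathcal L|$. Lemma 6 gives torsion-free groups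
$$\Lambda=\pi_1T(K_0)\ \hookrightarrow\ \Gamma=\pi_1T(K),\qquad q=t_*:\Lambda\to G .$$
The next attempt is to remove $T(K_0)$ from $T(K)$ and insert $|K_0|$ instead, i.e. to form $G*_\Lambda\Gamma$. Since $T(K_0)\to|K_0|$ is a homology isomorphism, the pushout would have the homology of $|K|$. But if $S\neq1$, *$q$ is not injective*. Indeed, (3) with coefficients $\mathbb Z[G]$ in degree $0$ says that the free abelian group on the cosets of $q(\Lambda)$ in $G$ maps isomorphically to $\mathbb Z$, so $q$ is onto. If it were injective, $\Lambda\cong G$ would have torsion. So the glued space is not covered by Fact 1, and there is no amalgam.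

The way past this point is to make the gluing map injective at no homological cost and without new torsion. Embed $\Lambda$ in a torsion-free acyclic group $A$, by a map $i$. Then $(q,i):\Lambda\to G\times A$ is injective because $i$ is, and $G\times A$ has the homology and the finite subgroups of $G$. Put $\pi=(G\times A)*_\Lambda\Gamma$. The amalgamated subgroup $\Lambda$ is torsion-free, so a nontrivial finite group fixes no edge of the Bass–Serre tree; this is what protects the fusion.

## 8. The realization theorem

**Theorem 7.** Let $\mathcal F$ be a fusion system on $S$, $\Phi$ and $U=U(\Phi)$ as in Section 4, and let $f:U\to Y$ be a map of simplicial sets with $|Y|$ connected. There are an infinite model $\pi$ of $\mathcal F$ and an acyclic map $B\pi\to|Y|$ whose restriction to $BS$ is homotopic to $|f|\,|_{BS}$. If $Y$ has countably many simplices, $\pi$ can be taken countable.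

*Proof.* **Step 1: a pair of simplicial complexes.** We turn $f$ into an inclusion to which Lemma 6 applies. Let $Z=(U\times\Delta^1)\cup_{U\times1}Y$ be the mapping cylinder of $f$, with $U=U\times0\subset Z$ and collapse $c:Z\to Y$. Then $c|_U=f$ and $|c|$ is a homotopy equivalence. Let $K_0\subset K$ be the second barycentric subdivisions of $\|U\|\subset\|Z\|$ (Fact 3). By Fact 2 and naturality,
$$e:=|c|\circ\varepsilon_Z:\ |K|=\|Z\|\to|Y|\tag{3}$$
is a homotopy equivalence, and
$$e|_{|K_0|}=|f|\circ\varepsilon_U,\tag{4}$$
where $\varepsilon_U:|K_0|=\|U\|\to|U|$ is a homotopy equivalence. So $|K_0|$ is a $K(G,1)$, and $|K_0|,|K|$ are connected. The base point is the vertex $x_0\in K_0$ given by the unique vertex of $N\mathcal B(S)$. The subspace $\|N\mathcal B(S)\|\subset|K_0|$ is a $BS$ and induces $S\le G$ on $\pi_1$.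

**Step 2: the group.** Apply Lemma 6 to $K$. By (3) of that lemma $T(K_0)$ and $T(K)$ are connected. Let $\Lambda=\pi_1(T(K_0),x_0)\hookrightarrow\Gamma=\pi_1(T(K),x_0)$, both torsion-free, and $q=(t|_{T(K_0)})_*:\Lambda\to G=\pi_1(|K_0|,x_0)$. Let $A=A(\Lambda\times\mathbb Z)$ from Lemma 5: acyclic, torsion-free, infinite (this is what the factor $\mathbb Z$ is for), with $i:\Lambda\hookrightarrow A$. As $(q,i):\Lambda\to G\times A$ is injective, we may define
$$\pi=(G\times A)*_\Lambda\Gamma,\qquad S\le G=G\times1\le\pi.\tag{5}$$

**Step 3: $\pi$ is a model of $\mathcal F$.** It is infinite because $A$ is. Its Bass–Serre tree has edge stabilizers conjugate to $\Lambda$, hence torsion-free.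

*Sylow property.* A nontrivial finite subgroup is conjugate into $G\times A$ or $\Gamma$, hence into $G\times A$ as $\Gamma$ is torsion-free. Its projection to the torsion-free group $A$ is trivial, so it is conjugate into $G\times1$, hence into $S$ by Lemma 4.

*Fusion.* $\mathcal F=\mathcal F_S(G)\subseteq\mathcal F_S(\pi)$. Conversely let $1\ne P\le S$, $Q\le S$, $g\in\pi$, $gPg^{-1}\le Q$, and let $v$ be the vertex with stabilizer $G\times A$. Then $P$ fixes $v$, and it fixes $g^{-1}v$ because $gPg^{-1}\le S$ fixes $v$. If $g^{-1}v\ne v$, then $P$ fixes the path between them, hence an edge; this is impossible, as edge stabilizers are torsion-free. So $g=(h,a)\in G\times A$, and $c_g|_P=c_h|_P$ with $h\in G$, a morphism of $\mathcal F_S(G)=\mathcal F$. For $P=1$ the only map $1\to Q$ is the inclusion, which lies in $\mathcal F$. So $\mathcal F_S(\pi)=\mathcal F$.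

**Step 4: a space $B\pi$ with a map to $|K|$.** We realize the amalgam (5) geometrically. As $U$ is countable, so are $K_0$, $\Lambda$ and $A$. Take $BA$ a countable CW complex; then $|K_0|\times BA$ is a CW complex. Let $b:T(K_0)\to BA$ induce $i$, and let $r=(t,b):T(K_0)\to|K_0|\times BA$, which induces $(q,i)$. Put
$$W=(|K_0|\times BA)\ \cup_r\ (T(K_0)\times[0,1])\ \cup\ T(K),\qquad (x,0)\sim r(x),\ (x,1)\sim x\in T(K).$$
This is a graph of aspherical spaces with $\pi_1$-injective edge maps, so by Fact 1 it is a $B\pi$. Define $F:W\to|K|$ by the projection $|K_0|\times BA\to|K_0|\subset|K|$ on the first piece, $(x,s)\mapsto t(x)$ on the middle piece, and $t$ on $T(K)$. At $s=0$ the projection of $r(x)$ is $t(x)$, and at $s=1$ both values are $t(x)$, so $F$ is well defined.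

**Step 5: $F$ is acyclic.** We show that replacing $T(K_0)$ by $|K_0|\times BA$ does not change homology. Let $M$ be a local system on $|K|$; all coefficients are pulled back from it. The composite
$$T(K_0)\xrightarrow{\ r\ }|K_0|\times BA\longrightarrow|K_0|$$
is $t$, a homology isomorphism by Lemma 6. The projection is a homology isomorphism by the example in Section 2. Hence $r$ is a homology isomorphism. By excision
$$H_*(W,T(K);M)\cong H_*(\mathrm{Cyl}(r),T(K_0);M)=0,$$
where $\mathrm{Cyl}(r)=(|K_0|\times BA)\cup_r(T(K_0)\times[0,1])$ contains $T(K_0)$ as $T(K_0)\times1$. So $T(K)\to W$ is a homology isomorphism. Since $F|_{T(K)}=t$ is one as well, so is $F$. As $e$ in (3) is a homotopy equivalence, $E:=e\circ F:W\to|Y|$ is acyclic.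

**Step 6: restriction to $BS$.** We check that $E$ extends the given map. Let $\tau:BS=|N\mathcal B(S)|\to\|N\mathcal B(S)\|$ be a homotopy inverse of $\varepsilon_{N\mathcal B(S)}$. The inclusion $\|N\mathcal B(S)\|\times\{\mathrm{pt}\}\subset|K_0|\times\{\mathrm{pt}\}\subset W$, preceded by $\tau$, is the map $BS\to B\pi$ induced by $S\le\pi$. On $|K_0|\times\{\mathrm{pt}\}$ the map $e\circ F$ is $|f|\circ\varepsilon_U$ by (4). By naturality of $\varepsilon$, its restriction to $BS$ is
$$|f|\circ\mathrm{incl}\circ\varepsilon_{N\mathcal B(S)}\circ\tau\simeq|f|\,|_{BS}.$$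

**Step 7: countability.** If $Y$ has countably many simplices, then $Z$ and $K$ are countable, so $\Gamma$ is countable by Lemma 6. Also $G$ and $A$ are countable, so $\pi$ is. $\square$

## 9. From $BG$ to the linking system: proof of Theorem A

Let $\mathcal F$ be saturated and $\mathcal L$ its centric linking system, which exists by Chermak and Oliver.

**Step 1: a generating family.** We choose $\Phi$ inside the centric subgroups, where $\mathcal L$ can see it. Let $\Phi$ be the finite family of all $\alpha\in\mathrm{Aut}_{\mathcal F}(P)$, $P$ $\mathcal F$-centric, viewed as homomorphisms $P\to S$. Let $\mathcal F'\subseteq\mathcal F$ be the smallest fusion system containing $\Phi$. By axiom (b), each $\alpha:P\to P$ lies in $\mathcal F'$, and so do its restrictions and composites of these. By Alperin's fusion theorem [BLO2, A.10] these are all isomorphisms of $\mathcal F$, and every morphism is an isomorphism followed by an inclusion. So $\mathcal F'=\mathcal F$.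

**Step 2: a map $f:U(\Phi)\to N\mathcal L$.** By the construction of $U(\Phi)$, we need a map on $N\mathcal B(S)$ and, for each $\alpha$, a zigzag homotopy. On $N\mathcal B(S)$ let $f=N(\delta_S)$. For $\alpha\in\mathrm{Aut}_{\mathcal F}(P)$ choose $\iota\in\mathrm{Mor}_{\mathcal L}(P,S)$ lifting the inclusion and $\tilde\alpha\in\mathrm{Aut}_{\mathcal L}(P)$ lifting $\alpha$. ($S$ is $\mathcal F$-centric, so it is an object of $\mathcal L$.) By (2), for $g\in P$,
$$\iota\,\delta_P(g)=\delta_S(g)\,\iota,\qquad(\iota\tilde\alpha)\,\delta_P(g)=\delta_S(\alpha(g))\,(\iota\tilde\alpha).$$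
These equations say precisely that $\iota$ and $\iota\tilde\alpha$ are natural transformations of functors $\mathcal B(P)\to\mathcal L$,
$$\delta_S|_P\ \overset{\iota}{\Longleftarrow}\ \delta_P\ \overset{\iota\tilde\alpha}{\Longrightarrow}\ \delta_S\circ\alpha .$$
A natural transformation is a functor $\mathcal B(P)\times[1]\to\mathcal L$. The two functors agree at $0$, so their nerves combine to a map $N\mathcal B(P)\times J\to N\mathcal L$, which is $N(\delta_S|_P)$ at vertex $1$ and $N(\delta_S\circ\alpha)$ at vertex $2$. This is what the gluing in $U(\Phi)$ requires.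

**Step 3: apply Theorem 7.** We check its hypotheses and read off the result. The space $|\mathcal L|$ is connected, as every object maps to $S$. Morphism sets in $\mathcal L$ are finite, so $N\mathcal L$ is countable. Theorem 7 gives a countable infinite model $\pi$ and an acyclic map $E:B\pi\to|\mathcal L|$ with $E|_{BS}\simeq|f|\,|_{BS}=\theta$.

**Step 4: cohomology.** Acyclicity with constant coefficients $\mathbb F_p$, dualized, shows that $E^*:H^*(|\mathcal L|;\mathbb F_p)\to H^*(\pi;\mathbb F_p)$ is an isomorphism, and $\mathrm{res}^\pi_S\circ E^*=\theta^*$. By [BLO2, Thm B/5.8], $\theta^*$ is injective with image $H^*(\mathcal F)$. Therefore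
$$\mathrm{res}^\pi_S=\theta^*\circ(E^*)^{-1}:H^*(\pi;\mathbb F_p)\xrightarrow{\ \cong\ }H^*(\mathcal F).$$
A mod $p$ homology isomorphism induces an equivalence of Bousfield–Kan $p$-completions, so $B\pi^\wedge_p\simeq|\mathcal L|^\wedge_p$. This proves Theorem A. Nowhere was $\mathcal F$ assumed to come from a finite group. $\blacksquare$

## 10. Good models and maps out of $BS$: proof of Theorem B

**(1)⇒(2).** Take $X=B\pi$ and $f$ induced by $S\le\pi$. If $\varphi=c_g|_P$ with $g\in\pi$, then $f\circ B\varphi$ and $f|_{BP}$ are induced by homomorphisms $P\to\pi$ that are conjugate in $\pi$, so they are freely homotopic. As $f^*$ is restriction, the cohomological condition is (1).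

**(2)⇒(1).** Let $\Phi$ be the finite set of all $\varphi\in\mathrm{Hom}_{\mathcal F}(P,S)$, $P\le S$. The map $f$ on $BS$ and chosen homotopies from $f|_{BP}$ to $f\circ B\varphi$, parametrized by $|J|\cong[0,1]$, fit together to a continuous map $|U(\Phi)|\to X$, that is, a simplicial map $U(\Phi)\to\mathrm{Sing}\,X$. Apply Theorem 7 with $Y=\mathrm{Sing}\,X$, and compose with the homotopy equivalence $|\mathrm{Sing}\,X|\to X$. This gives a model $\pi$ and an acyclic map $E:B\pi\to X$ with $E|_{BS}\simeq f$. As in Step 4 of Section 9, $E^*$ is an isomorphism and $\mathrm{res}^\pi_S=f^*\circ(E^*)^{-1}$ is an isomorphism onto $H^*(\mathcal F)$. $\blacksquare$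

## 11. $\mathbb Z/p^2$ and $O(2)$: proof of Theorem C

**(a)** This is Test 5 of Section 1: the system $\mathcal F_S(S\rtimes\langle\alpha\rangle)$ on $S=\mathbb Z/p^2$, with $\alpha(u)=(1+p)u$, is not saturated and has no good model.

**(b)** Let $V=(\mathbb Z/2)^2$ be the diagonal subgroup of $O(2)$, $D_8\le O(2)$ the group of signed permutation matrices, and $\mathcal F=\mathcal F_V(D_8)$. Then $V\trianglelefteq D_8$ and $C_{D_8}(V)=V$, so $\mathrm{Aut}_{\mathcal F}(V)$ has order $2$, generated by the coordinate swap, while $\mathrm{Aut}_V(V)=1$. As $V$ is fully normalized, (I) fails and $\mathcal F$ is not saturated. Every morphism of $\mathcal F$ is conjugation by an element normalizing $V$, hence a restriction of $\mathrm{id}_V$ or of the swap. So stability means invariance under the swap, and $H^*(\mathcal F)=\mathbb F_2[x,y]^{\Sigma_2}$.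

We verify condition (2) of Theorem B. Let $X=BO(2)$ and let $f:BV\to BO(2)$ be induced by inclusion. Morphisms of $\mathcal F$ are conjugations by elements of $O(2)$, and such a conjugation induces a self-map of $BO(2)$ freely homotopic to the identity; so $f\circ B\varphi\simeq f|_{BP}$. Classically $f^*:\mathbb F_2[w_1,w_2]\to\mathbb F_2[x,y]$ sends $w_1\mapsto x+y$, $w_2\mapsto xy$; it is injective with image the symmetric polynomials, which is $H^*(\mathcal F)$. By Theorem B, $\mathcal F$ has a model $\pi$ with restriction an isomorphism $H^*(\pi;\mathbb F_2)\cong H^*(\mathcal F)$. $\blacksquare$
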